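\title{Failure of the central limit theorem at the critical coupling of a self-attracting random walk}

\begin{abstract}
We weight the paths of the continuous-time simple random walk on $\mathbb Z^d$, $d\ge3$, up to time $T$ by $\exp\big(\frac\beta T\int_0^T\int_0^T\mathbf 1_{\{X_s=X_t\}}\,ds\,dt\big)$, and we ask whether $X_T/\sqrt T$ satisfies a central limit theorem for every coupling $\beta>0$ at which the normalizing constant has exponential growth rate $b(\beta)=0$. The answer is no. There is an explicit variational constant $\beta_c\in(0,\infty)$ such that $b(\beta)=0$ exactly for $\beta\le\beta_c$. The central limit theorem holds, with the covariance of the free walk, for $\beta<\beta_c$. At $\beta=\beta_c$ every subsequential limit of $X_T/\sqrt T$ is a mixture of that Gaussian law and an atom of positive mass at the origin. For $\beta>\beta_c$ the endpoint $X_T$ has exponential tails, uniformly in $T$.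
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{The model}

Let $d\ge3$ and let $(X_t)_{t\ge0}$ be the continuous-time random walk on $\mathbb Z^d$ that starts at $X_0=0$ and jumps at rate $1$ to each of its $2d$ nearest neighbors. Its law $\mathbb P$ lives on the space of right-continuous paths with left limits, and its generator is the discrete Laplacian
\[
(\Delta u)(x)=\sum_{y\sim x}\big(u(y)-u(x)\big),
\]
where $y\sim x$ means that $x$ and $y$ are nearest neighbors. The $d$ coordinates of $X$ are independent, and each makes steps $\pm1$ at total rate $2$. Hence $X_T/\sqrt T$ converges weakly under $\mathbb P$ to a centered Gaussian vector $\mathcal N$ with covariance $2\,\mathrm{Id}$. We write $p_t(x)=\mathbb P(X_t=x)$ and $G(x)=\int_0^\infty p_t(x)\,dt$; the Green function $G$ is finite because $d\ge3$.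

Let $\ell_T(x)=\int_0^T\mathbf 1_{\{X_t=x\}}\,dt$ be the local time at $x$ and let $L_T=\ell_T/T$ be the empirical distribution, a probability vector on $\mathbb Z^d$. A pair potential $V$ on $\mathbb Z^d$ assigns to a probability vector $\mu$ the energy $H(\mu)=\sum_{x,y}V(x-y)\mu(x)\mu(y)$. We take the Dirac-type potential $V=\beta\mathbf 1_{\{0\}}$ with coupling constant $\beta>0$, for which $TH(L_T)=\beta A_T$ with
\[
A_T=T\|L_T\|_2^2=\frac1T\|\ell_T\|_2^2=\frac1T\int_0^T\!\!\int_0^T\mathbf 1_{\{X_s=X_t\}}\,ds\,dt .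
\]
The quantity $A_T$ measures how concentrated the path is: a path that spends time $T/n$ at each of $n$ sites has $A_T=T/n$, and always $0\le A_T\le T$. The self-attracting path measures are
\[
d\hat{\mathbb P}_T=\frac1{Z_T}\,e^{\beta A_T}\,d\mathbb P,\qquad Z_T=Z_T(\beta)=\mathbb E\,e^{\beta A_T},\qquad T>0,
\]
with expectation $\hat{\mathbb E}_T$, and the growth rate of the normalizing constant is
\[
b=b(\beta)=\lim_{T\to\infty}\frac1T\log Z_T(\beta).
\]
The limit exists by subadditivity (Lemma~\ref{lem:subadd}), and $b\ge0$ because $A_T\ge0$.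

For the discrete-time walk, Brydges and Slade showed that $b=0$ for sufficiently small $\beta>0$ in two or more dimensions, and that for $d\ge3$ and sufficiently small $\beta>0$ the endpoint $X_T/\sqrt T$ satisfies a central limit theorem under $\hat{\mathbb P}_T$. The following question is posed in \cite{sarw}.

\medskip
\noindent\textbf{Question.} \emph{Does diffusive behavior persist for all couplings with $b=0$? That is, if $\beta>0$ and $b(\beta)=0$, does the law of $X_T/\sqrt T$ under $\hat{\mathbb P}_T$ converge weakly, as $T\to\infty$, to a nondegenerate centered Gaussian law on $\mathbb R^d$?}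

\subsection{Two strategies and the critical coupling}

A path can contribute to $Z_T$ in two ways. It can behave like a typical free path. Since
\[
\mathbb E A_T=\frac2T\int_0^T(T-r)\,p_r(0)\,dr\longrightarrow2G(0),
\]
such paths have $A_T$ of order one, and one expects them to contribute about $e^{2\beta G(0)}$ to $Z_T$. Or the path can concentrate, so that $L_T$ is close to a fixed profile $u^2$ with $\|u\|_2=1$. The reward is $e^{\beta T\|u\|_4^4}$, and the large-deviation heuristic for empirical distributions, which we use only as a guide, puts the probability at about $e^{-T\mathcal E(u)}$, where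
\[
\mathcal E(u)=-\langle u,\Delta u\rangle=\sum_{\{x,y\}:\,x\sim y}\big(u(x)-u(y)\big)^2
\]
is the Dirichlet form. For $u=\delta_0$ this is exact: the walk stays at the origin up to time $T$ with probability $e^{-2dT}$, and $\mathcal E(\delta_0)=2d$. No profile produces exponential growth precisely when $\beta\|u\|_4^4\le\mathcal E(u)$ for all unit vectors $u$, that is, when $\beta\le\beta_c$, where
\begin{equation}\label{eq:betac}
\beta_c=\inf\Big\{\frac{\mathcal E(u)}{\|u\|_4^4}:\ u\in\ell^2(\mathbb Z^d),\ \|u\|_2=1\Big\}.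
\end{equation}
If $b=0$, concentration does not pay on the exponential scale, so it is natural to guess that the free paths dominate and that the answer to the Question is yes. The guess overlooks the endpoint of the interval $(0,\beta_c]$. If the infimum in \eqref{eq:betac} is attained at some $f$, then at $\beta=\beta_c$ the reward and the cost of the profile $f^2$ cancel exactly, both strategies contribute $e^{o(T)}$, and the rate $b$ cannot tell which of them prevails.

\begin{theorem}\label{thm:main}
Let $d\ge3$. Then $1/G(0)\le\beta_c\le2d$, and $b(\beta)=0$ if and only if $\beta\le\beta_c$. Moreover: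
\begin{itemize}
\item[(a)] If $\beta<\beta_c$, then $Z_T\to e^{2\beta G(0)}$, and $X_T/\sqrt T$ converges weakly to $\mathcal N$ under $\hat{\mathbb P}_T$.
\item[(b)] If $\beta=\beta_c$, there are $w_T\in[0,1]$ with $\liminf_{T\to\infty}w_T>0$ such that for all bounded continuous $\varphi:\mathbb R^d\to\mathbb R$
\[
\hat{\mathbb E}_T\,\varphi(X_T/\sqrt T)-\big[(1-w_T)\,\mathbb E\varphi(\mathcal N)+w_T\,\varphi(0)\big]\longrightarrow0 .
\]
Hence every subsequential weak limit of $X_T/\sqrt T$ is $(1-w)\,\mathrm{Law}(\mathcal N)+w\,\delta_0$ for some $w\in(0,1]$, and the central limit theorem fails although $b(\beta_c)=0$.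
\item[(c)] If $\beta>\beta_c$, then $b>0$, and there are $C,c>0$ with $\hat{\mathbb P}_T(|X_T|\ge R)\le Ce^{-cR}$ for all $T,R\ge1$. In particular $X_T/\sqrt T\to0$ in probability under $\hat{\mathbb P}_T$.
\end{itemize}
\end{theorem}

Here $|\cdot|$ is the $\ell^1$-norm. The answer to the Question is therefore no, and $\beta_c$ is the only counterexample. We do not decide whether $w_T$ converges, or whether $\sup_TZ_T(\beta_c)<\infty$; the proof needs neither.

\subsection{A solvable caricature and the plan of the proof}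

The mechanism is visible in a model that rewards one profile only. Let $N_T$ be the number of jumps in $[0,T]$, a Poisson variable with mean $2dT$.

\begin{example}\label{ex:toy}
Replace $A_T$ by $\tilde A_T=T\,\mathbf 1_{\{N_T=0\}}$, which agrees with $A_T$ on paths that never leave the origin and is $0$ otherwise. Since $\mathbb P(N_T=0)=e^{-2dT}$ and $X_T=0$ on this event,
\[
\mathbb E\big[e^{\beta\tilde A_T}\varphi(X_T/\sqrt T)\big]=\mathbb E\,\varphi(X_T/\sqrt T)+\big(e^{(\beta-2d)T}-e^{-2dT}\big)\varphi(0).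
\]
Taking $\varphi=1$ gives the normalizing constant $1+e^{(\beta-2d)T}-e^{-2dT}$, whose growth rate $\max(\beta-2d,0)$ vanishes exactly for $\beta\le2d$. Dividing, the law of $X_T/\sqrt T$ under the weighted measure converges to $\mathrm{Law}(\mathcal N)$ for $\beta<2d$, to $\frac12\mathrm{Law}(\mathcal N)+\frac12\delta_0$ for $\beta=2d$, and to $\delta_0$ for $\beta>2d$.
\end{example}

The proof of Theorem~\ref{thm:main} imitates this computation. Put $L_T^*=\max_xL_T(x)$, fix a small $\eta>0$, and split
\[
Z_T=D_T+W_T,\qquad D_T=\mathbb E\big[e^{\beta A_T};L_T^*\le\eta\big],\qquad W_T=\mathbb E\big[e^{\beta A_T};L_T^*>\eta\big],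
\]
where $\mathbb E[Y;F]=\mathbb E[Y\mathbf 1_F]$. Three facts that were immediate in the example must now be proved.
\begin{enumerate}
\item \emph{The spread-out paths are free paths.} For every $\beta$ and suitable $\eta$, $D_T\to e^{2\beta G(0)}$ and these paths give the Gaussian law (Section~\ref{sec:diffusive}).
\item \emph{The concentrated paths end near the origin.} For every $\beta$ and $\eta$, the $\hat{\mathbb P}_T$-probability that $L_T^*>\eta$ and $|X_T|\ge R$ is exponentially small in $R$, uniformly in $T$ (Section~\ref{sec:localized}).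
\item \emph{The size of $W_T$.} It tends to $0$ for $\beta<\beta_c$, stays bounded below at $\beta_c$, and grows exponentially for $\beta>\beta_c$ (Section~\ref{sec:proof}). The first claim rests on $b(\beta_c)=0$ (Section~\ref{sec:rate}). The second cannot come from an estimate on the exponential scale; it comes from an exact eigenvector, the minimizer in \eqref{eq:betac} (Section~\ref{sec:variational}). The third follows from the second.
\end{enumerate}

\section{Tools}\label{sec:tools}

The symbols $\langle\cdot,\cdot\rangle$ and $\|\cdot\|_p$ refer to $\ell^p(\mathbb Z^d)$ unless a finite torus is specified. The operator $\Delta$ is bounded and self-adjoint on $\ell^2$, with $0\le\mathcal E(u)\le4d\|u\|_2^2$. We write $\mathbb E_x$ for expectation for the walk started at $x$, and $Gh=G*h$, so that $Gh(x)=\mathbb E_x\int_0^\infty h(X_t)\,dt$ for $h\ge0$. The letters $C,c$ denote positive constants that may change from line to line and depend only on $d$ and on the parameters named in the statement at hand. We set $Z_0=1$.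

\medskip\noindent\textbf{Heat kernel.} By symmetry and the Cauchy--Schwarz inequality, $p_t(x)=\sum_yp_{t/2}(y)p_{t/2}(y-x)\le\|p_{t/2}\|_2^2=p_t(0)$, so $G(x)\le G(0)$. Since the coordinates are independent and $1-\cos\theta\ge2\theta^2/\pi^2$ on $[-\pi,\pi]$,
\begin{equation}\label{eq:heat}
p_t(0)=\Big(\frac1{2\pi}\int_{-\pi}^\pi e^{-2t(1-\cos\theta)}\,d\theta\Big)^d\le Ct^{-d/2},\qquad\text{and}\qquad p_t(0)\le Ct^{-3/2}\quad(t>0).
\end{equation}
The second bound follows from the first for $t\ge1$ because $d\ge3$, and from $p_t(0)\le1$ for $t\le1$. Integrating $\partial_tp_t=\Delta p_t$ over $t\in(0,\infty)$ gives $-\Delta G=\delta_0$, hence $-\Delta Gh=h$ for $h\in\ell^1$.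

\medskip\noindent\textbf{Many jumps.} Since $A_T\le T$ and $\mathbb E\,e^{N_T}=e^{2d(e-1)T}$, the bound $\mathbf 1_{\{N_T\ge r\}}\le e^{N_T-r}$ gives
\begin{equation}\label{eq:jumps}
\mathbb E\big[e^{\beta A_T};N_T\ge r\big]\le e^{K_\beta T-r},\qquad K_\beta=\beta+2d(e-1).
\end{equation}
Also $|X_T|\le N_T$.

\medskip\noindent\textbf{Time reversal.} Fix $\tau>0$. The path $\tilde X_s=X_{(\tau-s)-}-X_\tau$, $0\le s\le\tau$ (with $X_{0-}=X_0$), has the law of $(X_s)_{s\le\tau}$, because the Poisson process of jump times is invariant under $s\mapsto\tau-s$ and the steps are independent with a symmetric law. It is independent of $(X_{\tau+t}-X_\tau)_{t\ge0}$.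

\medskip\noindent\textbf{Feynman--Kac formula.} For bounded $V:\mathbb Z^d\to\mathbb R$, acting as a multiplication operator, and $u\in\ell^2$,
\begin{equation}\label{eq:FK}
\mathbb E\Big[e^{\int_0^TV(X_t)\,dt}\,u(X_T)\Big]=\big\langle\delta_0,e^{T(\Delta+V)}u\big\rangle .
\end{equation}
The same formula holds for the walk on a finite torus.

\medskip\noindent\textbf{Khas'minskii's bound.} If $h\ge0$ and $q=\|Gh\|_\infty<1$, then
\begin{equation}\label{eq:khas}
\sup_x\mathbb E_x\,e^{\int_0^\infty h(X_t)\,dt}\le\frac1{1-q}.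
\end{equation}
Indeed, $\frac1{n!}\mathbb E_x\big(\int_0^\infty h(X_t)\,dt\big)^n=\mathbb E_x\int_{t_1<\dots<t_n}\prod_ih(X_{t_i})\,dt$. By the Markov property at time $t_{n-1}$, the integration over $t_n$ produces the factor $Gh(X_{t_{n-1}})\le q$. Repeating this $n$ times bounds the $n$-th term of the exponential series by $q^n$.

\medskip\noindent\textbf{Cutting the path.} Let $0<s<T$, and let $L'$ and $L''$ be the empirical distributions over $[0,T-s]$ and $[T-s,T]$. With $\alpha=s/T$ we have $L_T=(1-\alpha)L'+\alpha L''$. The identity $\|(1-\alpha)u+\alpha v\|_2^2=(1-\alpha)\|u\|_2^2+\alpha\|v\|_2^2-\alpha(1-\alpha)\|u-v\|_2^2$, multiplied by $T$, gives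
\begin{equation}\label{eq:cut}
A_T=A_{T-s}+A''_s-s\Big(1-\frac sT\Big)\|L'-L''\|_2^2,\qquad A''_s=s\|L''\|_2^2 .
\end{equation}
Let $N''_s$ be the number of jumps in $[T-s,T]$. The pair $(A''_s,N''_s)$ depends only on the increments after time $T-s$, so it is independent of the path up to $T-s$ and has the law of $(A_s,N_s)$. Dropping the last term in \eqref{eq:cut} yields subadditivity; in Section~\ref{sec:localized} that term is the source of the estimate.

\begin{lemma}\label{lem:subadd}
The limit $b=\lim_{T\to\infty}\frac1T\log Z_T$ exists, $b\ge0$, and $Z_T\ge e^{bT}$ for all $T\ge0$.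
\end{lemma}

\begin{proof}
Let $a(T)=\log Z_T$, so $0\le a(T)\le\beta T$. By \eqref{eq:cut} and independence, $a(T)\le a(T-s)+a(s)$. Fix $T_0>0$ and write $T=kT_0+r$ with $k$ an integer and $0\le r<T_0$. Then $a(T)\le k\,a(T_0)+\beta T_0$, so $\limsup_Ta(T)/T\le a(T_0)/T_0$. As $T_0$ is arbitrary, $\limsup_Ta(T)/T\le\inf_{T_0}a(T_0)/T_0\le\liminf_Ta(T)/T$.
\end{proof}

\section{The variational problem}\label{sec:variational}

Applying \eqref{eq:betac} to $u/\|u\|_2$ gives the homogeneous form
\begin{equation}\label{eq:homog}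
\beta_c\|u\|_4^4\le\mathcal E(u)\,\|u\|_2^2\qquad\text{for all }u\in\ell^2 .
\end{equation}
We must show that $\beta_c>0$ and that the infimum is attained. A minimizing sequence on $\mathbb Z^d$ can fail to converge in three ways: it can drift to infinity, flatten out, or break into pieces that move apart. Translation removes the drift. Flattening is excluded by an inequality that we derive from two lemmas on the Green function; the first of them is also the key to Section~\ref{sec:diffusive}.

\begin{lemma}\label{lem:green}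
There is $C_1=C_1(d)$ such that for all $0\le h\in\ell^1$
\[
\|Gh\|_\infty\le C_1\|h\|_\infty^{1-2/d}\|h\|_1^{2/d}\qquad\text{and}\qquad\|Gh\|_\infty\le G(0)\|h\|_1 .
\]
\end{lemma}

\begin{proof}
The second bound follows from $G\le G(0)$. For the first let $h\ne0$. By \eqref{eq:heat}, $p_t*h\le\min(\|h\|_\infty,Ct^{-d/2}\|h\|_1)$. Using the first term for $t\le s$ and the second for $t>s$, where the integral converges because $d>2$, we get $Gh\le s\|h\|_\infty+Cs^{1-d/2}\|h\|_1$. For $s=(\|h\|_1/\|h\|_\infty)^{2/d}$ both terms are multiples of $\|h\|_\infty^{1-2/d}\|h\|_1^{2/d}$.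
\end{proof}

\begin{lemma}\label{lem:hardy}
For $0\le h\in\ell^1$ and $u\in\ell^2$, \ $\sum_xh(x)u(x)^2\le\|Gh\|_\infty\,\mathcal E(u)$.
\end{lemma}

\begin{proof}
Let $h\ne0$. Since $h$ is bounded, both sides are continuous in $u\in\ell^2$, so we may take $u$ finitely supported. The function $v=Gh$ is strictly positive and solves $-\Delta v=h$; we test this equation against $w=u^2/v$. For an edge $\{x,y\}$,
\[
\big(w(x)-w(y)\big)\big(v(x)-v(y)\big)=u(x)^2+u(y)^2-u(x)^2\frac{v(y)}{v(x)}-u(y)^2\frac{v(x)}{v(y)}\le\big(u(x)-u(y)\big)^2,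
\]
because the sum of the two subtracted terms is at least twice their geometric mean $|u(x)u(y)|$. The left side equals $w(x)(v(x)-v(y))+w(y)(v(y)-v(x))$, and $w$ is finitely supported, so its sum over all edges is $-\sum_xw(x)\Delta v(x)=\sum_xw(x)h(x)$. Hence $\mathcal E(u)\ge\sum_xu(x)^2h(x)/v(x)\ge\|v\|_\infty^{-1}\sum_xh(x)u(x)^2$.
\end{proof}

Take $h=u^2$ with $\|u\|_2=1$, so that $\|h\|_1=1$ and $\|h\|_\infty=\|u\|_\infty^2$. The two lemmas give
\begin{equation}\label{eq:GN}
\|u\|_4^4\le C_1\|u\|_\infty^{2(1-2/d)}\,\mathcal E(u),\qquad\|u\|_4^4\le G(0)\,\mathcal E(u).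
\end{equation}
The second inequality says $\beta_c\ge1/G(0)$, and $u=\delta_0$ gives $\beta_c\le2d$. These are the bounds in Theorem~\ref{thm:main}. The first inequality says that a flat profile has a large ratio $\mathcal E(u)/\|u\|_4^4$.

\begin{proposition}\label{prop:min}
There is $f\in\ell^2$ with $f\ge0$, $f(0)>0$ and $\|f\|_2=1$ such that, with $\lambda=\mathcal E(f)$,
\[
\lambda=\beta_c\|f\|_4^4\qquad\text{and}\qquad\Delta f+2\beta_cf^3=\lambda f .
\]
\end{proposition}

\begin{proof}
Let $f_n$ be unit vectors with $\mathcal E(f_n)/\|f_n\|_4^4\to\beta_c$. Since $\mathcal E(|u|)\le\mathcal E(u)$, we may take $f_n\ge0$.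

\emph{No flattening.} For large $n$, \eqref{eq:GN} gives $\mathcal E(f_n)\le2\beta_c\|f_n\|_4^4\le2\beta_cC_1\|f_n\|_\infty^{2(1-2/d)}\mathcal E(f_n)$. A nonzero element of $\ell^2$ is not constant, so $\mathcal E(f_n)>0$, and since $1-2/d>0$ we get $\|f_n\|_\infty\ge c>0$. Translate so that $f_n(0)=\|f_n\|_\infty$, and pass to a subsequence with $f_n\to f$ weakly in $\ell^2$, hence pointwise. Then $f\ge0$, $f(0)\ge c$, and $\gamma=\|f\|_2^2\in(0,1]$.

\emph{Decoupling.} Put $g_n=f_n-f$, which tends to $0$ weakly. The cross terms $\langle f,g_n\rangle$ and $\langle\Delta f,g_n\rangle$ tend to $0$, so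
\[
\|g_n\|_2^2\to1-\gamma,\qquad\mathcal E(f_n)=\mathcal E(f)+\mathcal E(g_n)+o(1).
\]
Since $f_n$ and $f$ take values in $[0,1]$, we have $|g_n|\le1$, and expanding $(f+g_n)^4$ gives
\[
\big|\|f_n\|_4^4-\|f\|_4^4-\|g_n\|_4^4\big|\le\sum_x\big(4f^3|g_n|+6f^2g_n^2+4f|g_n|^3\big)\le14\sum_xf|g_n| .
\]
The last sum tends to $0$: over a finite set $F$ because $g_n\to0$ pointwise, while the rest is at most $2\|f\mathbf 1_{F^c}\|_2$, which is small for large $F$.

\emph{No breaking.} The factor $\|u\|_2^2$ in \eqref{eq:homog} penalizes a piece of mass less than one. Since $\|f_n\|_4\le1$, we have $\mathcal E(f_n)-\beta_c\|f_n\|_4^4\to0$, so by the decoupling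
\[
\big[\mathcal E(f)-\beta_c\|f\|_4^4\big]+\big[\mathcal E(g_n)-\beta_c\|g_n\|_4^4\big]\longrightarrow0 .
\]
As $\gamma>0$, eventually $\|g_n\|_2\le1$, and then the second bracket is nonnegative by \eqref{eq:homog}. The first bracket is at least $\beta_c\|f\|_4^4(\frac1\gamma-1)$, again by \eqref{eq:homog}. Hence $0\ge\beta_c\|f\|_4^4(\frac1\gamma-1)$, which forces $\gamma=1$. Then $g_n\to0$ in $\ell^2$, the second bracket tends to $0$, and $\mathcal E(f)=\beta_c\|f\|_4^4$.

\emph{The equation.} The function $u\mapsto\mathcal E(u)\|u\|_2^2-\beta_c\|u\|_4^4$ is nonnegative by \eqref{eq:homog} and vanishes at $f$. Its derivative at $f$ in the direction $\delta_x$ therefore vanishes: $-2\Delta f(x)+2\mathcal E(f)f(x)-4\beta_cf(x)^3=0$.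
\end{proof}

\begin{remark}\label{rem:profiles}
(i) The profile $\delta_0$ of Example~\ref{ex:toy} is not optimal. For $u=\delta_0+\varepsilon\delta_y$ with $y\sim0$ we have $\mathcal E(u)=2d(1+\varepsilon^2)-2\varepsilon$, $\|u\|_2^2=1+\varepsilon^2$ and $\|u\|_4^4=1+\varepsilon^4$, so \eqref{eq:homog} gives $\beta_c\le2d-2\varepsilon+O(\varepsilon^2)<2d$ for small $\varepsilon>0$. Short excursions from the favorite site pay off.

(ii) The role of the dimension is seen on $u_n(x)=n^{-d/2}\psi(x/n)$ with $\psi$ smooth, compactly supported and $\int\psi^2=1$. By convergence of Riemann sums, $\|u_n\|_2\to1$, $n^2\mathcal E(u_n)\to\int|\nabla\psi|^2$ and $n^d\|u_n\|_4^4\to\int\psi^4$, so $\mathcal E(u_n)/\|u_n\|_4^4$ is of order $n^{d-2}$. It diverges for $d\ge3$. For $d=1$ it tends to $0$, so the infimum in \eqref{eq:betac} is $0$ and is not attained.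
\end{remark}

\section{The growth rate vanishes up to $\beta_c$}\label{sec:rate}

The Feynman--Kac formula handles exponents that are linear in $L_T$, whereas $A_T$ is quadratic. Near a fixed probability vector $\nu$ one can linearize $\|L_T\|_2^2$, and if finitely many $\nu$ suffice, their number does not affect the growth rate. This needs a compact set of probability vectors, so we project the walk to a finite torus, which can only increase $A_T$. The price is a variational problem on the torus, which we compare with \eqref{eq:betac} by cutting the torus open where the profile has little mass.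

\begin{proposition}\label{prop:rate}
$b(\beta)=0$ for $0<\beta\le\beta_c$.
\end{proposition}

\begin{proof}
Let $m\ge3$ and $\mathbb T=(\mathbb Z/m\mathbb Z)^d$; the condition $m\ge3$ ensures that each site has $2d$ distinct neighbors. The projection $X^{\mathbb T}$ of $X$ is the walk on $\mathbb T$ with generator $\Delta_{\mathbb T}$, Dirichlet form $\mathcal E_{\mathbb T}$ and empirical distribution $L^{\mathbb T}(x)=\sum_zL_T(x+mz)$. A sum of squares of nonnegative numbers is at most the square of the sum, so $\|L_T\|_2^2\le\|L^{\mathbb T}\|_2^2$.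

\emph{Step 1: $b\le b_m:=\max\{\beta\|u\|_4^4-\mathcal E_{\mathbb T}(u):u\in\ell^2(\mathbb T),\ \|u\|_2=1\}$.} For a probability vector $\nu$ on $\mathbb T$ let $\Gamma(\nu)=\max_{\|u\|_2=1}[2\beta\langle u^2,\nu\rangle-\mathcal E_{\mathbb T}(u)]$ be the largest eigenvalue of $\Delta_{\mathbb T}+2\beta\nu$. By \eqref{eq:FK} on the torus,
\[
\mathbb E\,e^{2\beta T\langle L^{\mathbb T},\nu\rangle}=\big\langle\delta_0,e^{T(\Delta_{\mathbb T}+2\beta\nu)}1\big\rangle\le\|1\|_2\,e^{T\Gamma(\nu)}=m^{d/2}e^{T\Gamma(\nu)} .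
\]
Since $2\langle u^2,\nu\rangle-\|\nu\|_2^2=\|u^2\|_2^2-\|u^2-\nu\|_2^2\le\|u\|_4^4$, we have $\Gamma(\nu)-\beta\|\nu\|_2^2\le b_m$ for every $\nu$. Given $\delta>0$, cover the compact simplex of probability vectors on $\mathbb T$ by $\ell^2$-balls of radius $\delta$ with centers $\nu_1,\dots,\nu_J$ in the simplex. If $L^{\mathbb T}$ lies in the $i$-th ball, then
\[
\|L^{\mathbb T}\|_2^2=2\langle L^{\mathbb T},\nu_i\rangle-\|\nu_i\|_2^2+\|L^{\mathbb T}-\nu_i\|_2^2\le2\langle L^{\mathbb T},\nu_i\rangle-\|\nu_i\|_2^2+\delta^2 .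
\]
Summing over $i$ gives $Z_T\le Jm^{d/2}e^{T(\beta\delta^2+b_m)}$. As $J$ does not depend on $T$, letting $T\to\infty$ and then $\delta\to0$ proves the claim.

\emph{Step 2: $b_m\le(3d\beta+6d^2)/m$.} Let $u$ be a unit vector on $\mathbb T$. For $z\in\mathbb T$ let
\[
S_z=\{x:x_i=z_i\text{ for some }i\}\ \subset\ S_z^+=\{x:x_i-z_i\in\{-1,0,1\}\text{ for some }i\}.
\]
For each $x$, the fraction of $z\in\mathbb T$ with $x\in S_z^+$ is at most $3d/m$. Averaging over $z$, we find $z$ with $\sum_{S_z^+}u^2\le3d/m$. The map $x\mapsto x-z$ identifies $\mathbb T\setminus S_z$ with the box $Q=\{1,\dots,m-1\}^d\subset\mathbb Z^d$. Let $v$ be the function on $\mathbb Z^d$ that equals $u$ on $Q$ and $0$ elsewhere. Edges inside $Q$ correspond to distinct edges of $\mathbb T$ and contribute at most $\mathcal E_{\mathbb T}(u)$ to $\mathcal E(v)$. An edge from $y\in Q$ to $Q^c$ contributes $v(y)^2$; such a $y$ has a coordinate equal to $1$ or $m-1$, so it corresponds to a point of $S_z^+$, and it lies on at most $2d$ edges. Hence $\mathcal E(v)\le\mathcal E_{\mathbb T}(u)+6d^2/m$.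 Moreover $\|v\|_4^4=\|u\|_4^4-\sum_{S_z}u^4\ge\|u\|_4^4-3d/m$, as $u^4\le u^2$. Finally $\beta\le\beta_c$, $\|v\|_2\le1$ and \eqref{eq:homog} give $\beta\|v\|_4^4\le\mathcal E(v)$; this is the only use of the hypothesis on $\beta$. Therefore
\[
\beta\|u\|_4^4-\mathcal E_{\mathbb T}(u)\le\beta\|v\|_4^4-\mathcal E(v)+\frac{3d\beta+6d^2}m\le\frac{3d\beta+6d^2}m .
\]
Letting $m\to\infty$ gives $b\le0$, and $b\ge0$ by Lemma~\ref{lem:subadd}.
\end{proof}

\section{Paths that do not concentrate}\label{sec:diffusive}

We first show that $A_T$ is asymptotically deterministic under $\mathbb P$. By transience, almost all self-intersections occur at bounded time lag, and these obey a law of large numbers.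

\begin{lemma}\label{lem:lln}
$A_T\to2G(0)$ in $L^1(\mathbb P)$, and $L_T^*\to0$ in $\mathbb P$-probability.
\end{lemma}

\begin{proof}
Write $A_T=\frac2T\int_0^Tdt\int_0^{T-t}\mathbf 1_{\{X_{t+r}=X_t\}}\,dr$. For $M>0$ put $U_t=\int_0^M\mathbf 1_{\{X_{t+r}=X_t\}}\,dr$ and $A_T^M=\frac2T\int_0^TU_t\,dt$. For $t\le T-M$ the inner integrals differ by $\int_M^{T-t}\mathbf 1_{\{X_{t+r}=X_t\}}\,dr$, and for $t>T-M$ they differ by at most $M$. Hence
\[
\mathbb E|A_T-A_T^M|\le2\int_M^\infty p_r(0)\,dr+\frac{2M^2}T .
\]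
The variable $U_t$ takes values in $[0,M]$, has mean $\int_0^Mp_r(0)\,dr$, and depends only on the increments over $[t,t+M]$. So $U_s$ and $U_t$ are independent if $|s-t|\ge M$, and
\[
\mathrm{Var}(A_T^M)=\frac4{T^2}\int_0^T\!\!\int_0^T\mathrm{Cov}(U_s,U_t)\,ds\,dt\le\frac4{T^2}\cdot2MT\cdot M^2\longrightarrow0 .
\]
Thus $A_T^M\to2\int_0^Mp_r(0)\,dr$ in $L^2$. Let $T\to\infty$ and then $M\to\infty$. The second claim follows from $L_T^*\le\|L_T\|_2=(A_T/T)^{1/2}$.
\end{proof}

To pass from $A_T$ to $e^{\beta A_T}$ we need uniform integrability, hence bounded exponential moments of $A_T$ of higher order. Without a restriction on the path these fail: staying at the origin gives $\mathbb E\,e^{BA_T}\ge e^{(B-2d)T}$. The next lemma shows that concentration on a single site is the only obstruction.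

\begin{lemma}\label{lem:expmom}
For every $B>0$ there are $\eta=\eta(B)\in(0,1)$ and $C=C(B)$ such that $\mathbb E[e^{BA_T};L_T^*\le\eta]\le C$ for all $T\ge1$.
\end{lemma}

The idea is to write the quadratic functional $A_T$ as a sum of bilinear ones. Halving the time interval repeatedly, we sort the self-intersections by the level at which the two times are separated. At each level we see intersections of two independent walks; given one of them, the exponent is linear in the other, and \eqref{eq:khas} applies if the Green potential of the first local time is small. By Lemma~\ref{lem:green} this potential is controlled by a product of the $\ell^\infty$- and the $\ell^1$-norm. At the top levels it is small because $L_T^*\le\eta$; at deep levels the short time intervals give an extra factor $2^{-2j/d}$, which pays for the H\"older exponents that separate the levels.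

\begin{proof}
\emph{Decomposition.} Let $2^k\le T<2^{k+1}$ with $k\ge0$ an integer. For $0\le j\le k$ split $[0,T)$ into $2^j$ consecutive intervals of length $\tau_j=T2^{-j}$, and let $\ell_{j,i}$ be the local time accumulated during the $i$-th of them. Since $\ell_{j-1,i}=\ell_{j,2i-1}+\ell_{j,2i}$, expanding the square $k$ times gives
\[
A_T=\frac1T\sum_{i=1}^{2^k}\|\ell_{k,i}\|_2^2+\sum_{j=1}^kS_j,\qquad S_j=\frac2T\sum_{i=1}^{2^{j-1}}\langle\ell_{j,2i-1},\ell_{j,2i}\rangle .
\]
As $\|\ell_{k,i}\|_2\le\|\ell_{k,i}\|_1=\tau_k$, the first term is at most $2^k\tau_k^2/T=T2^{-k}\le2$.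

\emph{Separating levels and pairs.} Let $E=\{L_T^*\le\eta\}$. Define $p_j$ by $1/p_j=c_d2^{-j/d}$, where $c_d\sum_{j\ge1}2^{-j/d}=1$. Then $\sum_{j\le k}1/p_j\le1$, and H\"older's inequality, with the constant function $1$ taking up the remaining exponent, gives
\begin{equation}\label{eq:holder}
\mathbb E\big[e^{B\sum_jS_j};E\big]\le\prod_{j=1}^k\mathbb E\big[e^{p_jBS_j};E\big]^{1/p_j}.
\end{equation}
On $E$ we have $\|\ell_{j,2i-1}\|_\infty\le\eta T$ for all $i$. The numbers $\|\ell_{j,2i-1}\|_\infty$ and $\langle\ell_{j,2i-1},\ell_{j,2i}\rangle$ do not change when the path is translated, so they depend only on the increments over the $i$-th interval of level $j-1$. Different $i$ are therefore independent and identically distributed, and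
\[
\mathbb E\big[e^{p_jBS_j};E\big]\le q_j^{\,2^{j-1}},\qquad q_j=\mathbb E\big[e^{(2p_jB/T)\langle\ell,\ell'\rangle};\|\ell\|_\infty\le\eta T\big],
\]
where $\ell$ and $\ell'$ are the local times over $[0,\tau]$ and $[\tau,2\tau]$, with $\tau=\tau_j$.

\emph{One pair.} Look at both pieces from the junction $X_\tau$. Let $Y_t=X_{\tau+t}-X_\tau$ and $\tilde\ell(x)=\ell(X_\tau+x)$. Then $\tilde\ell$ is the local time over $[0,\tau]$ of the reversed path $\tilde X$, a walk independent of $Y$, and $\langle\ell,\ell'\rangle=\int_0^\tau\tilde\ell(Y_t)\,dt$. Condition on $\tilde\ell$ with $\|\tilde\ell\|_\infty\le\eta T$ and let $h=(2p_jB/T)\tilde\ell$. Then $\|h\|_\infty\le2p_jB\eta$ and $\|h\|_1=2p_jB2^{-j}$, so by Lemma~\ref{lem:green} and $p_j=2^{j/d}/c_d$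
\[
\|Gh\|_\infty\le2C_1B\,p_j\,\eta^{1-2/d}2^{-2j/d}\le\frac{2C_1B}{c_d}\,\eta^{1-2/d}.
\]
Since $1-2/d>0$, we can fix $\eta\in(0,1)$, depending only on $B$ and $d$, such that the right side is at most $\frac12$. By \eqref{eq:khas}, $\sup_x\mathbb E_xe^{\int_0^\infty h(Y_t)\,dt}\le2$. The bound $q_j\le2$ is not enough, because $q_j$ is raised to the power $2^{j-1}/p_j$; we need $q_j-1$ to be of the order of the first moment. Differentiating $e^{\int_t^\tau h(Y_s)\,ds}$ in $t$ gives
\[
e^{\int_0^\tau h(Y_s)\,ds}=1+\int_0^\tau h(Y_t)\,e^{\int_t^\tau h(Y_s)\,ds}\,dt,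
\]
and the Markov property at time $t$ bounds the conditional expectation of the right side by $1+2\,\mathbb E_0\int_0^\tau h(Y_t)\,dt$. Now average over $\tilde\ell$ and drop the indicator. Since $\mathbb P(\tilde X_s=Y_t)=p_{s+t}(0)$, the second bound in \eqref{eq:heat} gives
\[
q_j\le1+\frac{4p_jB}T\int_0^\tau\!\!\int_0^\tau p_{s+t}(0)\,ds\,dt\le1+\frac{4p_jB}T\int_0^{2\tau}r\,p_r(0)\,dr\le1+\frac{4p_jB}T\,C_2\,\tau_j^{1/2}
\]
with $C_2=C_2(d)$.

\emph{Summation.} By \eqref{eq:holder} and $\log(1+y)\le y$, the factors $p_j$ cancel: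
\[
\log\mathbb E\big[e^{B\sum_jS_j};E\big]\le\sum_{j=1}^k\frac{2^{j-1}}{p_j}\cdot\frac{4p_jBC_2}T\,(T2^{-j})^{1/2}=\frac{2BC_2}{\sqrt T}\sum_{j=1}^k2^{j/2}\le CB\,\frac{2^{k/2}}{\sqrt T}\le CB .
\]
Together with the bound $2$ on the first term, $\mathbb E[e^{BA_T};E]\le e^{2B+CB}$.
\end{proof}

From now on $\eta_\beta=\eta(\beta+1)$, with $\eta(\cdot)$ as in Lemma~\ref{lem:expmom}.

\begin{proposition}\label{prop:diffusive}
Let $\beta>0$. Then $e^{\beta A_T}\mathbf 1_{\{L_T^*\le\eta_\beta\}}\to e^{2\beta G(0)}$ in $L^1(\mathbb P)$, and for bounded continuous $\varphi$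
\[
\mathbb E\big[e^{\beta A_T}\varphi(X_T/\sqrt T);L_T^*\le\eta_\beta\big]\longrightarrow e^{2\beta G(0)}\,\mathbb E\varphi(\mathcal N).
\]
\end{proposition}

\begin{proof}
Convergence in probability follows from Lemma~\ref{lem:lln}. By Lemma~\ref{lem:expmom} with $B=\beta+1$, the family indexed by $T\ge1$ is bounded in $L^{(\beta+1)/\beta}$, hence uniformly integrable, and convergence in $L^1$ follows. The expectation in the second claim differs from $e^{2\beta G(0)}\mathbb E\varphi(X_T/\sqrt T)$ by at most $\|\varphi\|_\infty$ times the $L^1$-distance, and the central limit theorem under $\mathbb P$ applies.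
\end{proof}

\begin{remark}
For $d\le2$ the free paths alone make $Z_T$ unbounded. From $1-\cos\theta\le\theta^2/2$ and the formula in \eqref{eq:heat} we get $p_r(0)\ge cr^{-d/2}$ for $r\ge1$, so $\mathbb EA_T\ge\int_0^{T/2}p_r(0)\,dr\to\infty$, and $Z_T\ge e^{\beta\mathbb EA_T}\to\infty$ by Jensen's inequality.
\end{remark}

\section{Paths that concentrate on a site}\label{sec:localized}

Suppose that the path spends a fraction $\eta$ of its time at a site $x$ but ends far from $x$. Cut it shortly before its last visit to $x$, at time $T-n$. The final piece spends almost no time at $x$, so its empirical distribution differs from that of the initial piece, and the last term in \eqref{eq:cut} costs a factor $e^{-\kappa n}$. Either $n$ is large and this factor is small, or $n$ is small and the walk makes many jumps in a short time.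

The cut produces the product $Z_{T-n}Z_n$, which has to be compared with $Z_T$, since we want a bound relative to $Z_T$ and do not know the size of $Z_T$ beyond its growth rate. Subadditivity gives $Z_T\le Z_{T-n}Z_n$, the wrong direction. What we need is $Z_{T-n}Z_n\le Ce^{2\theta n}Z_T$ for small $\theta$, uniformly in $T$. We obtain it from a time change, which turns the horizon $T$ into a parameter of a measure on paths over $[0,1]$ and reveals a convexity in $\log T$.

\begin{lemma}\label{lem:ratio}
Fix $\beta>0$. For every $\theta>0$ there is $C_\theta$ such that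
\[
Z_S\le C_\theta e^{(b+\theta)S}\quad(S\ge0),\qquad Z_{T-S}\le C_\theta e^{-(b-\theta)S}Z_T\quad(0\le S\le T).
\]
\end{lemma}

\begin{proof}
The first bound holds with constant $1$ for $S\ge S_0(\theta)$ by the definition of $b$, and $Z_S\le e^{\beta S_0}$ for $S\le S_0$.

For the second let $a(t)=\log Z_t$. For $r>0$ the process $(X_{rt})_{t\le1}$ is the walk with all rates multiplied by $r$. Its number of jumps is Poisson with mean $2dr$; given that number, the jump times are uniform order statistics and the steps are independent and uniform, whatever $r$ is. So its law has density $r^{N_1}e^{-2d(r-1)}$, the ratio of the two Poisson weights, with respect to the law of $(X_t)_{t\le1}$. Its empirical distribution over $[0,1]$ is $L_r$. Since $A_r=r\|L_r\|_2^2$ and $A_1=\|L_1\|_2^2$,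
\[
Z_r=\mathbb E\big[e^{\beta rA_1}r^{N_1}\big]e^{-2d(r-1)},\qquad\text{so}\qquad g(u):=a(e^u)+2de^u=2d+\log\mathbb E\,e^{\beta e^uA_1+uN_1}.
\]
The function $g$ is finite on $\mathbb R$, and it is convex: the exponent $F(u)=\beta e^uA_1+uN_1$ is convex in $u$ for each path because $A_1\ge0$, so for $\alpha\in(0,1)$, by H\"older's inequality,
\[
\mathbb E\,e^{F(\alpha u+(1-\alpha)v)}\le\mathbb E\,e^{\alpha F(u)+(1-\alpha)F(v)}\le\big(\mathbb E\,e^{F(u)}\big)^\alpha\big(\mathbb E\,e^{F(v)}\big)^{1-\alpha}.
\]
A finite convex function on $\mathbb R$ is the integral of its right derivative $g'_+$, and $g'_+(v)$ is at least the slope of any chord ending at $v$ from the left. Hence for $\rho\in(0,1)$, using $a(t)/t\to b$,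
\[
\frac{g'_+(\log t)}t\ge\frac{g(\log t)-g(\log\rho t)}{t\log(1/\rho)}=\frac{\frac{a(t)-a(\rho t)}t+2d(1-\rho)}{\log(1/\rho)}\ \longrightarrow\ (b+2d)\,\frac{1-\rho}{\log(1/\rho)}\qquad(t\to\infty).
\]
As $(1-\rho)/\log(1/\rho)\to1$ for $\rho\to1$, we can fix $\rho$ so that the limit exceeds $b+2d-\theta$, and then $t_0$ so that $g'_+(\log t)/t\ge b+2d-\theta$ for $t\ge t_0$. For $t_0\le t\le t'$,
\[
a(t')-a(t)+2d(t'-t)=g(\log t')-g(\log t)=\int_t^{t'}\frac{g'_+(\log s)}s\,ds\ge(b+2d-\theta)(t'-t),
\]
that is, $Z_t\le e^{-(b-\theta)(t'-t)}Z_{t'}$. This is the claim when $T-S\ge t_0$. If $T-S<t_0$, then Lemma~\ref{lem:subadd} and $bT\ge(b-\theta)S$ give $Z_{T-S}\le e^{\beta t_0}\le e^{\beta t_0}e^{-bT}Z_T\le e^{\beta t_0}e^{-(b-\theta)S}Z_T$.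
\end{proof}

\begin{proposition}\label{prop:localized}
For all $\beta>0$ and $\eta\in(0,1)$ there are $C,c>0$ such that
\[
\hat{\mathbb P}_T\big(L_T^*>\eta,\ |X_T|\ge R\big)\le Ce^{-cR}\qquad\text{for all }T>0,\ R\ge1 .
\]
\end{proposition}

\begin{proof}
We must bound $I=\mathbb E[e^{\beta A_T};L_T^*>\eta,|X_T|\ge R]$ by $Ce^{-cR}Z_T$. If $T<2/\eta$, then $I\le e^{2K_\beta/\eta}e^{-R}$ by \eqref{eq:jumps}, and $Z_T\ge1$. Let $T\ge2/\eta$.

\emph{Step 1: reduction by reversal.} If $L_T(x)>\eta$ and $|X_T|\ge R$, then $|X_T-x|\ge R/2$ or $|x|\ge R/2$. So the event in $I$ is contained in $F\cup F^\circ$, where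
\[
F=\{\exists x:L_T(x)>\eta,\ |X_T-x|\ge R/2\},\qquad F^\circ=\{\exists x:L_T(x)>\eta,\ |x|\ge R/2\}.
\]
The path reversed at time $T$ has the same law and the same value of $A_T$, spends the fraction $L_T(x)$ of its time at $\tilde x=x-X_T$, and ends at $\tilde X_T=-X_T$, so that $\tilde X_T-\tilde x=-x$. Thus $X\in F^\circ$ if and only if $\tilde X\in F$, and $I\le2\,\mathbb E[e^{\beta A_T};F]$.

\emph{Step 2: a pathwise inequality.} We claim that on $F$ there is an integer $n$ with $1\le n<T$ such that
\begin{equation}\label{eq:pathwise}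
N''_n\ge R/2\qquad\text{and}\qquad A_T\le A_{T-n}+A''_n-\frac{\eta^3}8\,n+\frac{\eta^2}4 ,
\end{equation}
in the notation of \eqref{eq:cut}. Take $x$ as in $F$, let $\sigma=\sup\{t\le T:X_t=x\}$, $S=T-\sigma$ and $n=\lfloor S\rfloor+1$. All time at $x$ is spent before $\sigma$, so $\sigma\ge\eta T$ and, as $\eta T/2\ge1$,
\[
n\le(1-\eta)T+1\le(1-\tfrac\eta2)T .
\]
Since $n>S$, we have $T-n<\sigma$, so the path visits $x$ during $[T-n,T]$; it ends at distance at least $R/2$ from $x$, so $N''_n\ge R/2$. The time spent at $x$ during $[T-n,T]$ is at most $\sigma-(T-n)=n-S\le1$, so $L''(x)\le1/n$. If $n\ge2/\eta$, then $L''(x)\le\eta/2$; since $L_T(x)>\eta$ is a convex combination of $L'(x)$ and $L''(x)$, we get $L'(x)>\eta$, and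
\[
n\Big(1-\frac nT\Big)\|L'-L''\|_2^2\ge n\cdot\frac\eta2\cdot\frac{\eta^2}4=\frac{\eta^3}8\,n .
\]
Then \eqref{eq:cut} gives \eqref{eq:pathwise}. If $n<2/\eta$, then $\eta^3n/8\le\eta^2/4$, and \eqref{eq:pathwise} follows from $A_T\le A_{T-n}+A''_n$.

\emph{Step 3: summation.} Let $\kappa=\beta\eta^3/8$. A union bound over $n$ in \eqref{eq:pathwise} and the independence of $(A''_n,N''_n)$ from $A_{T-n}$ give
\[
\mathbb E\big[e^{\beta A_T};F\big]\le e^{\beta\eta^2/4}\sum_{1\le n<T}e^{-\kappa n}\,Z_{T-n}\,\mathbb E\big[e^{\beta A_n};N_n\ge R/2\big].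
\]
Apply Lemma~\ref{lem:ratio} with $\theta=\kappa/4$, and let $\varepsilon=1/(4K_\beta)$. For $n\ge\varepsilon R$ we drop the constraint on $N_n$ and use $Z_{T-n}Z_n\le C_\theta^2e^{2\theta n}Z_T$, in which $b$ has canceled; these terms sum to at most $CZ_T\sum_{n\ge\varepsilon R}e^{-\kappa n/2}\le CZ_Te^{-\kappa\varepsilon R/2}$. For $n<\varepsilon R$, \eqref{eq:jumps} bounds the last expectation by $e^{K_\beta\varepsilon R-R/2}=e^{-R/4}$, and $Z_{T-n}\le C_\theta e^{\theta n}Z_T$ because $b\ge0$; these terms sum to at most $CZ_Te^{-R/4}\sum_{n\ge1}e^{-3\kappa n/4}$.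
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The bounds on $\beta_c$ were proved after \eqref{eq:GN}. For given $\beta$ define $D_T$ and $W_T$ as in Section~\ref{sec:intro} with $\eta=\eta_\beta$, and let $w_T=W_T/Z_T=\hat{\mathbb P}_T(L_T^*>\eta_\beta)$. By Proposition~\ref{prop:diffusive}, $D_T\to e^{2\beta G(0)}$. To move between couplings we use that a concentrated path has $A_T$ of order $T$:
\begin{equation}\label{eq:conc}
A_T=T\|L_T\|_2^2\ge\eta^2T\qquad\text{on }\{L_T^*>\eta\}.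
\end{equation}

\medskip\noindent\textbf{Part (a).} Let $\beta<\beta_c$. By \eqref{eq:conc}, $W_T\le e^{-(\beta_c-\beta)\eta_\beta^2T}Z_T(\beta_c)$, and this tends to $0$ because $Z_T(\beta_c)=e^{o(T)}$ by Proposition~\ref{prop:rate}. Hence $Z_T\to e^{2\beta G(0)}$, the concentrated paths contribute at most $\|\varphi\|_\infty W_T\to0$ to $\mathbb E[e^{\beta A_T}\varphi(X_T/\sqrt T)]$, and Proposition~\ref{prop:diffusive} gives $\hat{\mathbb E}_T\varphi(X_T/\sqrt T)\to\mathbb E\varphi(\mathcal N)$.

\medskip\noindent\textbf{Part (b).} Let $\beta=\beta_c$ and $\eta=\eta_{\beta_c}$. Then $b=0$ by Proposition~\ref{prop:rate}.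

\emph{Lower bound on $W_T$.} We bound from below the weight of the paths that end at the origin. The event $\{X_T=0\}$ is chosen because \eqref{eq:FK} computes with it and because free paths avoid it. Let $f$ and $\lambda$ be as in Proposition~\ref{prop:min} and linearize at $\mu=f^2$: from $\|L_T-\mu\|_2^2\ge0$ and $\beta_c\|\mu\|_2^2=\beta_c\|f\|_4^4=\lambda$,
\[
\beta_cA_T\ge2\beta_cT\langle L_T,\mu\rangle-\beta_cT\|\mu\|_2^2=\int_0^T2\beta_c\mu(X_t)\,dt-\lambda T .
\]
The operator $\mathcal H=\Delta+2\beta_c\mu$ is bounded and self-adjoint on $\ell^2$, and the equation in Proposition~\ref{prop:min} reads $\mathcal Hf=\lambda f$. The eigenvalue equals the cost $\lambda$ of the linearization; this is the exact cancellation at $\beta_c$. Write $\delta_0=f(0)f+g$ with $g\perp f$. Since $\langle f,e^{T\mathcal H}g\rangle=e^{\lambda T}\langle f,g\rangle=0$, formula \eqref{eq:FK} gives, for all $T>0$,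
\[
\mathbb E\big[e^{\beta_cA_T};X_T=0\big]\ge e^{-\lambda T}\big\langle\delta_0,e^{T\mathcal H}\delta_0\big\rangle=e^{-\lambda T}\Big(f(0)^2e^{\lambda T}+\big\|e^{T\mathcal H/2}g\big\|_2^2\Big)\ge f(0)^2>0 .
\]
On the other hand,
\[
\mathbb E\big[e^{\beta_cA_T};X_T=0,\,L_T^*\le\eta\big]\le\mathbb E\big|e^{\beta_cA_T}\mathbf 1_{\{L_T^*\le\eta\}}-e^{2\beta_cG(0)}\big|+e^{2\beta_cG(0)}p_T(0)\longrightarrow0
\]
by Proposition~\ref{prop:diffusive} and \eqref{eq:heat}. Subtracting, and using that $W/(W+D)$ is increasing in $W$,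
\begin{equation}\label{eq:lower}
\liminf_{T\to\infty}W_T\ge f(0)^2,\qquad\liminf_{T\to\infty}w_T\ge\frac{f(0)^2}{f(0)^2+e^{2\beta_cG(0)}}>0 .
\end{equation}

\emph{The mixture.} By Proposition~\ref{prop:diffusive}, $\mathbb E[e^{\beta_cA_T}\varphi(X_T/\sqrt T);L_T^*\le\eta]=D_T\,\mathbb E\varphi(\mathcal N)+o(1)$. Dividing by $Z_T\ge1$ and using $D_T/Z_T=1-w_T$,
\[
\hat{\mathbb E}_T\big[\varphi(X_T/\sqrt T);L_T^*\le\eta\big]=(1-w_T)\,\mathbb E\varphi(\mathcal N)+o(1).
\]
On $\{L_T^*>\eta\}$ we compare $\varphi(X_T/\sqrt T)$ with $\varphi(0)$, separating $|X_T|<T^{1/4}$ from $|X_T|\ge T^{1/4}$. Proposition~\ref{prop:localized} with $R=T^{1/4}$ gives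
\[
\Big|\hat{\mathbb E}_T\big[\varphi(X_T/\sqrt T);L_T^*>\eta\big]-w_T\varphi(0)\Big|\le\sup_{|z|\le T^{-1/4}}|\varphi(z)-\varphi(0)|+2\|\varphi\|_\infty Ce^{-cT^{1/4}}\longrightarrow0 .
\]
Adding the two displays proves the mixture statement. If the laws of $X_T/\sqrt T$ converge weakly along $T_k\to\infty$, pass to a subsequence along which $w_{T_k}\to w$; then $w\in(0,1]$ by \eqref{eq:lower}, and the limit is $(1-w)\,\mathrm{Law}(\mathcal N)+w\,\delta_0$. It has an atom at $0$, so it is not a nondegenerate Gaussian law, and the central limit theorem fails.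

\medskip\noindent\textbf{Part (c) and the set $\{b=0\}$.} Let $\beta>\beta_c$ and $\eta_1=\eta_{\beta_c}$. By \eqref{eq:conc} and the first bound in \eqref{eq:lower}, for large $T$,
\[
Z_T(\beta)\ge e^{(\beta-\beta_c)\eta_1^2T}\,\mathbb E\big[e^{\beta_cA_T};L_T^*>\eta_1\big]\ge\tfrac12f(0)^2\,e^{(\beta-\beta_c)\eta_1^2T}.
\]
Hence $b(\beta)\ge(\beta-\beta_c)\eta_1^2>0$. With Proposition~\ref{prop:rate}, $b(\beta)=0$ if and only if $\beta\le\beta_c$.

Let $T,R\ge1$ and $\varepsilon=1/(2K_\beta)$. If $T\le\varepsilon R$, then \eqref{eq:jumps} and $Z_T\ge1$ give $\hat{\mathbb P}_T(|X_T|\ge R)\le e^{K_\beta T-R}\le e^{-R/2}$. If $T>\varepsilon R$, the spread-out paths are negligible: $D_T\le C$ by Lemma~\ref{lem:expmom} with $B=\beta+1$, and $Z_T\ge e^{bT}$ by Lemma~\ref{lem:subadd}. With Proposition~\ref{prop:localized} for $\eta=\eta_\beta$,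
\[
\hat{\mathbb P}_T(|X_T|\ge R)\le Ce^{-cR}+\frac{D_T}{Z_T}\le Ce^{-cR}+Ce^{-b\varepsilon R}.
\]
Taking $R=\delta\sqrt T$ with fixed $\delta>0$ shows that $X_T/\sqrt T\to0$ in probability. This completes the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}

\bibitem{sarw}
\emph{On Self-Attracting Random Walks}, \texttt{http://www.zora.uzh.ch/22578/1/ZORA22578V.pdf}.

\end{thebibliography}
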